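\title{Equilibrium components of index zero are not hyperstable}

\begin{abstract}
We prove that no equilibrium component of index $0$ of a finite game in normal form is hyperstable in the sense of Kohlberg and Mertens. More precisely, after finitely many duplications of pure strategies there are arbitrarily small payoff perturbations that have no Nash equilibrium near any component of index $0$. It follows that a component is hyperstable if and only if it is hyperessential, if and only if its index is nonzero. The proof removes the zeros of a displacement map by a small perturbation and then lets the players compute this perturbation, through the probabilities with which they choose among duplicates. The number of duplicates must not grow as the perturbation shrinks. For three or more players this is achieved by exact arithmetic on a semialgebraic family of perturbations, and for two players by a scaling argument that rests on piecewise linearity.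
\end{abstract}

\section{Index and robustness of equilibrium components}\label{sec:question}

\subsection*{Games and components}
Let $G$ be a finite game in normal form with players $1,\dots,n$ and finite sets $S_i$ of pure strategies. Let $\Sigma_i\subset\mathbb R^{S_i}$ be the simplex of mixed strategies of player $i$, let $\Sigma=\prod_i\Sigma_i$ and $m=\sum_i|S_i|$, and identify $\mathbb R^m$ with $\prod_i\mathbb R^{S_i}$, with Euclidean norm $|\cdot|$. The payoff function $G_i$ of player $i$ is extended multilinearly to $\Sigma$. The games with the same strategy sets form a Euclidean space $\Gamma=\Gamma(G)$, with one coordinate for each pair of a player and a pure strategy profile. A profile $\sigma\in\Sigma$ is a \emph{Nash equilibrium} if each $\sigma_i$ maximizes $G_i(\cdot,\sigma_{-i})$ on $\Sigma_i$, and $E$ denotes the set of Nash equilibria of $G$.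

A subset of a Euclidean space is \emph{semialgebraic} if it is a finite union of sets defined by finitely many polynomial equations and strict inequalities, and a map is semialgebraic if its graph is; see \cite{BCR}. By the Tarski--Seidenberg theorem, a set defined from semialgebraic data by a formula with quantifiers over real variables is semialgebraic; so closures, images and compositions stay in the class. A semialgebraic set has finitely many connected components, and they are semialgebraic. The set $E$ is compact and semialgebraic. Its finitely many connected components are the \emph{equilibrium components} of $G$.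

\subsection*{The index}
For an open set $\Omega\subset\mathbb R^m$ and a continuous map $\varphi:\Omega\to\mathbb R^m$ with compact zero set, the \emph{degree} $\deg(\varphi,\Omega)$ is an integer with the following properties.
\begin{itemize}
\item[(D1)] It does not change when $\Omega$ is replaced by an open subset that contains all zeros.
\item[(D2)] It is constant along a homotopy $\varphi_t$ whose zero set in $[0,1]\times\Omega$ is compact.
\item[(D3)] If $\varphi$ is smooth near its zeros, with invertible derivative at each zero, then it is the sum of the signs of the Jacobian determinants at the zeros. In particular it is $0$ if there is no zero.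
\end{itemize}
Call a continuous map $f:\Gamma\times\Sigma\to\Sigma$ a \emph{Nash map} if for every $\tilde G\in\Gamma$ the fixed points of $f(\tilde G,\cdot)$ are the Nash equilibria of $\tilde G$. The \emph{index} $\operatorname{ind}(C)$ of a component $C$ is the local fixed-point index of $f(G,\cdot)$ at $C$. Explicitly, let $r:\mathbb R^m\to\Sigma$ be the nearest-point retraction and let $O\subset\Sigma$ be open with $O\cap E=C$; then $\operatorname{ind}(C)$ is the degree of $z\mapsto z-f(G,r(z))$ on $r^{-1}(O)$, where the zero set is $C$. The index does not depend on the Nash map. It also equals the local degree at $C$ of the projection to $\Gamma$ from the Kohlberg--Mertens equilibrium graph, the set of pairs $(\tilde G,\sigma)$ with $\sigma$ a Nash equilibrium of $\tilde G$.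

\subsection*{Equivalent games}
Two mixed strategies $\sigma_i,\tilde\sigma_i$ of player $i$ are \emph{payoff-equivalent} if $G_j(\sigma_i,s_{-i})=G_j(\tilde\sigma_i,s_{-i})$ for all players $j$ and all pure profiles $s_{-i}$ of the others. A pure strategy is \emph{redundant} if it is payoff-equivalent to a mixture of the other pure strategies of its player. Deleting redundant strategies one at a time until none is left gives the \emph{reduced normal form}, with strategy sets $\bar S_i\subset S_i$, and two games are \emph{equivalent} if they have the same reduced normal form. The \emph{reduced strategy} induced by $\sigma_i$ is recorded by the vector $\varrho_i(\sigma_i)$ of the payoffs $G_j(\sigma_i,\bar s_{-i})$, where $j$ runs over the players and $\bar s_{-i}$ over the reduced pure profiles of the others; put $\varrho=(\varrho_i)_i$. The map $\varrho$ is continuous. If $\varrho_i(\sigma_i)=\varrho_i(\tilde\sigma_i)$, then $\sigma_i$ and $\tilde\sigma_i$ are payoff-equivalent, because every payoff against a deleted strategy is a fixed convex combination of payoffs against reduced ones. If $G'$ is equivalent to $G$, with the corresponding map $\varrho'$, and $S\subset\Sigma$,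 then
\[
S'=\varrho'^{-1}(\varrho(S))
\]
is the set of mixed profiles of $G'$ that induce the same reduced strategies as some profile in $S$. Of the map $\varrho$ we use only the two properties just named and the fact that it does not distinguish copies of one pure strategy.

\subsection*{Robustness}
A component $C$ is \emph{essential} if for every neighborhood $V$ of $C$ there is a neighborhood $W$ of $G$ in $\Gamma$ such that every game in $W$ has a Nash equilibrium in $V$. A closed set $S\subset E$ has \emph{property} (H) if for every game $G'$ equivalent to $G$ and every neighborhood $V$ of $S'$ there is a neighborhood $W$ of $G'$ in $\Gamma(G')$ such that every game in $W$ has a Nash equilibrium in $V$. A component $C$ is \emph{hyperessential} if $C'$ is essential in every equivalent game $G'$, that is, if $C$ has (H). Following Kohlberg and Mertens, a set is \emph{hyperstable} if it is minimal under inclusion among the closed subsets of $E$ with (H), and a component is hyperstable if it contains a hyperstable set. Three facts relate these notions to the index.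
\begin{itemize}
\item[(F1)] The indices of the components of $G$ sum to $+1$.
\item[(F2)] The index of a component is invariant under adding redundant strategies \cite{GW}. Consequently every component of nonzero index is essential and hyperessential.
\item[(F3)] There are games with an essential component of index $0$ \cite{HH}.
\end{itemize}

\begin{example}\label{ex:twobytwo}
In the game
\[
\begin{array}{c|cc}
 & L & R\\ \hline
T & 1,1 & 0,0\\
B & 0,0 & 0,0
\end{array}
\]
$L$ is the only best reply to a strategy that gives $T$ positive probability, and $T$ is the only best reply to a strategy that gives $L$ positive probability. Hence $E=\{(T,L),(B,R)\}$. Add $\varepsilon>0$ to the payoffs of player $1$ in row $T$. Then $T$ is strictly dominant and $(T,L)$ is the only equilibrium. So $\{(B,R)\}$ is not essential; it has index $0$ by (F2), and $\{(T,L)\}$ has index $1$ by (F1).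
\end{example}

The example suggests that a component of index $0$ can always be perturbed away, as a connected set of zeros of degree $0$ can be removed by a small perturbation of the map (Lemma~\ref{lem:top} below). But a payoff perturbation changes the map only within a finite-dimensional family, and (F3) shows that this family can be too small. Passing to an equivalent game enlarges it.

\begin{example}\label{ex:pennies}
Let player $1$ have strategies $T,B$ and player $2$ a single strategy, with payoffs $(0,1)$ after $T$ and $(0,0)$ after $B$. Every profile is an equilibrium; we identify $\Sigma$ with $[0,1]$ through $\sigma_1(T)$. Every game in $\Gamma$ has an equilibrium in the set $\{0,1\}$ of pure profiles. Now duplicate the strategy of player $2$, fix $\theta\in(0,1)$ and perturb the payoffs to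
\[
\begin{array}{c|cc}
 & 0 & 1\\ \hline
T & -\varepsilon,\ 1 & \varepsilon,\ 1+\varepsilon(\theta-1)\\
B & 0,\ 0 & 0,\ \varepsilon\theta
\end{array}
\]
Copy $1$ earns player $2$ the amount $\varepsilon(\theta-\sigma_1(T))$ more than copy $0$. If $\sigma_1(T)>\theta$ in an equilibrium, player $2$ chooses copy $0$, so $T$ is inferior and $\sigma_1(T)=0$, which is absurd. If $\sigma_1(T)<\theta$, player $2$ chooses copy $1$ and $\sigma_1(T)=1$, which is absurd too. So $\sigma_1(T)=\theta$ in every equilibrium, for every $\varepsilon>0$. The vector $\varrho_1(\sigma_1)=(0,\sigma_1(T))$ determines $\sigma_1$, so a closed set with (H) contains every $\theta\in(0,1)$: the set $\{0,1\}$ fails (H), and the only hyperstable set is $[0,1]$. In the perturbed game the choice between two copies observes the mixed strategy of player $1$ and feeds it back into the payoffs of player $1$. No perturbation of the original game can do that.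
\end{example}

Do duplicates enlarge the family of perturbations enough? The conjecture of \cite{problem} is that they do: \emph{no equilibrium component of index $0$ of a finite normal-form game is hyperstable}. The difficulty lies in the order of the quantifiers. To refute (H) one must fix one equivalent game, with finitely many strategies, and then find perturbations of every small size in it. We prove the conjecture.

\section{Results}\label{sec:results}

Let $K_1,\dots,K_n$ be disjoint finite sets and $K=\bigcup_iK_i$. The elements of $K_i$ are called \emph{bits owned by player $i$}. In the game $G^K$ the pure strategies of player $i$ are the pairs $(s_i,a_i)\in S_i\times\{0,1\}^{K_i}$, and the payoffs are $G_j(s)$, whatever the bits. Each $s_i$ appears in $2^{|K_i|}$ copies, so $G^K$ is equivalent to $G$. Let $\pi$ map a mixed profile $\tau$ of $G^K$ to its marginal in $\Sigma$, so that $\pi(\tau)_i(s)=\sum_a\tau_i(s,a)$.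

\begin{theorem}\label{thm:main}
Let $Z$ be the union of all components of index $0$ of $G$, or of any subfamily of them. There are a finite set $K$ of bits and an open set $V\subset\Sigma$ with $Z\subset V$ such that every neighborhood of $G^K$ in $\Gamma(G^K)$ contains a game with no Nash equilibrium in $\pi^{-1}(V)$.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For an equilibrium component $C$ of $G$ the following are equivalent:
\begin{itemize}
\item[(a)] the index of $C$ is nonzero;
\item[(b)] $C$ is hyperessential;
\item[(c)] $C$ is hyperstable;
\item[(d)] $C'$ is essential in every game $G^K$.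
\end{itemize}
Moreover, every closed set with property \textup{(H)} meets a component of nonzero index. If $Z\ne\emptyset$ in Theorem~\ref{thm:main}, the perturbations can be taken along a path: there are a compact semialgebraic neighborhood $V_0$ of $Z$ and a continuous semialgebraic map $\gamma:[0,1]\to\Gamma(G^K)$ with $\gamma(0)=G^K$ such that for all $t\in(0,1]$ the game $\gamma(t)$ has no Nash equilibrium in $\pi^{-1}(V_0)$.
\end{theorem}

The implication from (c) to (a) is the conjecture. To deduce Theorem~\ref{thm:equiv} from Theorem~\ref{thm:main} we first identify the set $C'$ in $G^K$.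

\begin{lemma}\label{lem:preimage}
If $Z$ is a union of components of $G$, then $Z'=\pi^{-1}(Z)$ in $G^K$.
\end{lemma}

\begin{proof}
It suffices to treat one component $C$. A mixed profile $\tau$ of $G^K$ and its marginal $\pi(\tau)$ induce the same reduced strategies. So $\pi(\tau)\in C$ implies $\tau\in C'$. Conversely, let $\tau\in C'$ induce the same reduced strategies as $\sigma\in C$. Then $\pi(\tau)_i$ and $\sigma_i$ are payoff-equivalent for every $i$, and so are $(1-t)\sigma_i+t\pi(\tau)_i$ and $\sigma_i$ for $t\in[0,1]$. Replacing the strategies in $\sigma$ by payoff-equivalent ones, one player at a time, changes neither $G_i(\sigma)$ nor any deviation payoff $G_i(s_i,\sigma_{-i})$. Hence the segment from $\sigma$ to $\pi(\tau)$ lies in $E$, and $\pi(\tau)\in C$.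
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv} from Theorem~\ref{thm:main}]
Let $S\subset E$ be closed and disjoint from all components of nonzero index. Then $S$ lies in the union $Z$ of all components of index $0$. With $K$ and $V$ from Theorem~\ref{thm:main}, the open set $\pi^{-1}(V)$ contains $\pi^{-1}(Z)=Z'\supset S'$, and games arbitrarily close to $G^K$ have no equilibrium in it. So $S$ fails (H). This proves the statement on sets with (H), and it gives (c)$\Rightarrow$(a): a hyperstable set $S\subset C$ meets a component of nonzero index, which can only be $C$.

The implication (a)$\Rightarrow$(b) is (F2), and (b)$\Rightarrow$(d) holds because $G^K$ is equivalent to $G$. For (d)$\Rightarrow$(a), suppose that $\operatorname{ind}(C)=0$. Theorem~\ref{thm:main} with $Z=C$ and Lemma~\ref{lem:preimage} give a game $G^K$ in which $C'=\pi^{-1}(C)$ is not essential.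

For (b)$\Rightarrow$(c), consider the family of closed subsets of $C$ with (H). It contains $C$. Let $(S_\alpha)$ be a nonempty chain in it and $S_\infty=\bigcap_\alpha S_\alpha$. If a point $\xi$ lies in every $\varrho(S_\alpha)$, then the sets $\varrho^{-1}(\xi)\cap S_\alpha$ form a chain of nonempty compact sets, so $\xi\in\varrho(S_\infty)$. Thus $\varrho(S_\infty)=\bigcap_\alpha\varrho(S_\alpha)$, and $S_\infty'=\bigcap_\alpha S_\alpha'$ in every equivalent game $G'$. The sets $S'_\alpha$ are compact and form a chain, so every open set that contains $S'_\infty$ contains some $S'_\alpha$, and (H) for $S_\alpha$ gives the required neighborhood of $G'$. So $S_\infty$ has (H). By Zorn's lemma the family has a minimal element. Its subsets lie in $C$, so it is minimal among all closed sets with (H).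

For the path, let $V_0=\{\sigma\in\Sigma:\operatorname{dist}(\sigma,Z)\le\delta\}$ with $\delta>0$ so small that $V_0\subset V$. The set $\mathcal M\subset\Gamma(G^K)$ of games without an equilibrium in $\pi^{-1}(V_0)$ is semialgebraic by the Tarski--Seidenberg theorem, and $G^K$ lies in its closure by Theorem~\ref{thm:main}. The curve selection lemma \cite[\S2.5]{BCR} states that a point in the closure of a semialgebraic set $\mathcal M$ is the initial point of a continuous semialgebraic path $\gamma:[0,1]\to\overline{\mathcal M}$ with $\gamma((0,1])\subset\mathcal M$.
\end{proof}

It remains to prove Theorem~\ref{thm:main}. If $Z=\emptyset$, take $K=\emptyset$ and $V=\emptyset$. If $n=1$, then $E$ is a face of a simplex; it is the only component, it has index $1$ by (F1), and $Z=\emptyset$. \emph{From now on $Z\neq\emptyset$ and $n\ge2$, hence $m\ge2$.}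

The plan is as follows. A \emph{bonus} is a vector $H\in\mathbb R^m$; player $i$ receives $H_{i,s}$ in addition when playing $s$. In Section~\ref{sec:top} we translate ``$\sigma$ is an equilibrium after the bonus $H$'' into an equation $d(y)=H$ for a point $y\in\mathbb R^m$, and we construct small maps $h(\varepsilon,\cdot)$ for which $d(y)=h(\varepsilon,y)$ has no solution, not even approximately, near the points that correspond to $Z$. A perturbed game in which every equilibrium pays the bonus $H\approx h(\varepsilon,y)$ therefore has no equilibrium near $Z$. Section~\ref{sec:bits} shows how bits impose equations on equilibria, and Sections~\ref{sec:three} and~\ref{sec:two} impose $H\approx h(\varepsilon,y)$ with a set of bits that does not depend on the size of the perturbation.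

\section{Bonuses and the displacement map}\label{sec:top}

Let $v_i(\sigma)_s=G_i(s,\sigma_{-i})$ be the payoff of the pure strategy $s\in S_i$ against $\sigma$, and define $v=(v_i)_i$ and $w$ on $\Sigma$, and $d$ on $\mathbb R^m$, by
\[
w(\sigma)=\sigma+v(\sigma),\qquad d(z)=z-w(r(z)).
\]
The retraction $r$ is $1$-Lipschitz and its graph is defined by a formula, so $r$, $w$ and $d$ are continuous and semialgebraic. For $u\in\mathbb R^m$ call $\sigma\in\Sigma$ \emph{$u$-optimal} if each $\sigma_i$ maximizes $u_i\cdot\sigma_i'$ over $\sigma'_i\in\Sigma_i$; equivalently, every $s$ in the support of $\sigma_i$ maximizes $u_{i,s}$. The nearest point $r(z)$ is characterized by $(z-r(z))\cdot(\sigma'-r(z))\le0$ for all $\sigma'\in\Sigma$. Since $\Sigma$ is a product, this says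
\begin{equation}\label{eq:normal}
\sigma\text{ is $u$-optimal}\iff r(\sigma+u)=\sigma .
\end{equation}

\begin{lemma}\label{lem:disp}
\begin{itemize}
\item[(a)] If $\sigma$ is $(v(\sigma)+H)$-optimal, then $y=w(\sigma)+H$ satisfies $d(y)=H$. Conversely, if $d(y)=H$, then $\sigma=r(y)$ is $(v(\sigma)+H)$-optimal and $y=w(\sigma)+H$.
\item[(b)] The zero set of $d$ is $w(E)$, and its connected components are the sets $w(C)$, with $C$ a component of $E$.
\item[(c)] If $\Omega\subset\mathbb R^m$ is open and $\Omega\cap w(E)=w(C)$, then $\deg(d,\Omega)=\operatorname{ind}(C)$.
\end{itemize}
\end{lemma}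

\begin{proof}
(a) By \eqref{eq:normal}, $r(y)=\sigma$, so $d(y)=y-w(\sigma)=H$. Conversely, $d(y)=H$ means $y=w(\sigma)+H$ for $\sigma=r(y)$, and \eqref{eq:normal} applies.

(b) The case $H=0$ of (a) shows that the zero set is $w(E)$, and \eqref{eq:normal} shows that $r$ inverts $w:E\to w(E)$, which is therefore a homeomorphism.

(c) By \eqref{eq:normal}, the map that sends $(\tilde G,\sigma)$ to $r(\sigma+\tilde v(\sigma))$, with $\tilde v$ the map $v$ of the game $\tilde G$, is a Nash map. So $\operatorname{ind}(C)$ is the index of $r\circ w$ at $C$, and the claim is that it equals the index of $w\circ r$ at $w(C)$. This is a case of the commutativity of the fixed-point index \cite[Ch.~VII.5]{Dold}; here it can be seen directly. With $O$ as in the definition of the index, consider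
\[
d_t(z)=z-(1-t)\,r(w(r(z)))-t\,w(r(z)),\qquad z\in r^{-1}(O),\ t\in[0,1].
\]
Let $d_t(z)=0$, $\sigma=r(z)$, $y=w(\sigma)$. Then $z-r(y)=t(y-r(y))$, so $r(z)=r(y)$ by the characterization of nearest points. Thus $\sigma=r(w(\sigma))$, so $\sigma\in E\cap O=C$ and $z=\sigma+tv(\sigma)$. Conversely these points are zeros, by \eqref{eq:normal}. The zero set of the homotopy is the image of $[0,1]\times C$, which is compact. By (D2), $\operatorname{ind}(C)=\deg(d_0,r^{-1}(O))=\deg(d,r^{-1}(O))$, and (D1) passes to $\Omega$.
\end{proof}

For each component $C\subset Z$ let $U_C$ be the set of points at distance at most $\delta_0$ from $w(C)$, with $\delta_0>0$ so small that the sets $U_C$ are pairwise disjoint and $d\ne0$ on $U_C\setminus w(C)$. Let $U=\bigcup_CU_C$. These sets are compact and semialgebraic, and $\operatorname{int}U=\bigcup_C\operatorname{int}U_C\supset w(Z)$.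

In Example~\ref{ex:twobytwo} a constant bonus $H$ removes the component; in the language of Lemma~\ref{lem:disp}, $d$ omits the value $H$ near $w(B,R)$. Degree $0$ alone does not force a map to omit small values, and the bonus has to depend on the point.

\begin{example}\label{ex:model}
As a model, not derived from a game, take the map $d_*(\rho e^{i\theta})=\rho\,e^{i\pi\sin\theta}$ of $\mathbb R^2=\mathbb C$. Its only zero is $0$, and its degree is $0$: the homotopy $\rho e^{it\pi\sin\theta}$ joins it to $|z|$, which is joined to a zero-free map by adding a positive constant. Yet $d_*$ is onto, and $d_*(z)=H$ has a solution with $|z|=|H|$. Now put $h(\varepsilon,z)=d_*(z)-\varepsilon\,e^{i\pi\operatorname{Im}(z)/\varepsilon}$ for $|z|\le\varepsilon$ and $h=0$ for $|z|\ge\varepsilon$. The two formulas agree for $|z|=\varepsilon$, and $|h|\le2\varepsilon$, $|d_*-h|\ge\varepsilon$ everywhere. The null-homotopy of the direction $d_*/|d_*|$ has been spread over the disk $\{|d_*|\le\varepsilon\}$.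
\end{example}

\begin{lemma}\label{lem:top}
There are $\varepsilon_1>0$ and a continuous semialgebraic map $h:(0,\varepsilon_1]\times\mathbb R^m\to\mathbb R^m$ such that $|h(\varepsilon,z)|\le2\varepsilon$ everywhere, each $h(\varepsilon,\cdot)$ has compact support, and $|d(z)-h(\varepsilon,z)|\ge\varepsilon$ for all $z\in U$.
\end{lemma}

As in the example, we shall put $h=d-\varepsilon e_\varepsilon/|e_\varepsilon|$ on $N_\varepsilon=\{z\in U:|d(z)|\le\varepsilon\}$, where $e_\varepsilon$ has no zero on $N_\varepsilon$ and equals $d$ where $|d|=\varepsilon$. Section~\ref{sec:three} needs $h$ to be semialgebraic jointly in $(\varepsilon,z)$, so the maps $e_\varepsilon$ cannot be chosen independently. We construct one map at level $\varepsilon_1$ and transport it to all lower levels along curves that replace the rays of the example.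

\begin{proof}
\emph{Step 1: the curves.} Hardt's triviality theorem \cite[\S9.3]{BCR} states that for a continuous semialgebraic map $\varphi:X\to Y$ there is a finite partition of $Y$ into semialgebraic sets $Y_k$, with semialgebraic homeomorphisms $Y_k\times F_k\to\varphi^{-1}(Y_k)$ that carry the first projection to $\varphi$. Apply it to $|d|:U\to[0,\infty)$. A semialgebraic subset of the line is a finite union of points and intervals, so $(0,\varepsilon_1]$ lies in one $Y_k$ for small $\varepsilon_1$. Also $|d|$ is bounded below by a positive number on the compact boundary of $U$. So there are $\varepsilon_1>0$ with $N_{\varepsilon_1}\subset\operatorname{int}U$ and a semialgebraic homeomorphism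
\[
\Theta:(0,\varepsilon_1]\times F\to N_{\varepsilon_1}\setminus w(Z),\qquad |d(\Theta(s,\zeta))|=s .
\]

\emph{Step 2: connected neighborhoods.} Let $\Omega_C=\{z\in U_C:|d(z)|<\varepsilon_1\}$. It is open, because it lies in $\operatorname{int}U_C$, and it contains $w(C)$. It is connected. Indeed, let $z=\Theta(s,\zeta)\in\Omega_C\setminus w(C)$. The curve $\{\Theta(t,\zeta):0<t\le s\}$ is connected, so it stays in $U_C$. Its closure is connected, contains $z$, and lies in $U_C\cap\{|d|\le s\}\subset\Omega_C$. By compactness the curve has limit points as $t\to0$, and they are zeros of $d$ in $U_C$. So the closure joins $z$ to the connected set $w(C)$.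

\emph{Step 3: canceling the zeros.} Approximate $d$ on $U$ by a polynomial map within $\varepsilon_1/8$ and subtract a regular value of norm less than $\varepsilon_1/8$, which exists by Sard's theorem. This gives a smooth map $g$ with regular value $0$ and $|g-d|<\varepsilon_1/4$ on $U$. Let $\chi_1$ be a continuous function of $|d|$ with values in $[0,1]$, equal to $1$ for $|d|\le\varepsilon_1/2$ and to $0$ for $|d|\ge3\varepsilon_1/4$, and put $d_1=d+\chi_1(g-d)$ on $U$. For $t\in[0,1]$ every zero of $d+t\chi_1(g-d)$ satisfies $|d|\le|g-d|<\varepsilon_1/4$. By (D2) and Lemma~\ref{lem:disp}(c),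
\[
\deg(d_1,\Omega_C)=\deg(d,\Omega_C)=\operatorname{ind}(C)=0 .
\]
Near its zeros $d_1$ equals $g$. So the zeros of $d_1$ in $\Omega_C$ are regular, hence isolated; they form a compact set, hence a finite one; and their signs sum to $0$ by (D3).

We gather them in one ball. In a connected open set $\Omega\subset\mathbb R^m$ any point can be moved to any other by a compactly supported diffeomorphism: the flow of a constant vector field times a bump function moves a point to any nearby point, so the orbits are open, and they partition $\Omega$. Since $m\ge2$, removing finitely many points from $\Omega_C$ leaves it connected, so one zero can be moved while the others are fixed. Moving the zeros one after another, we obtain a diffeomorphism $\psi$ of $\Omega_C$ that maps all of them into the interior of a given closed ball $D_0\subset\Omega_C$. The Jacobian determinant of $\psi$ has constant sign on $\Omega_C$, so $d_1\circ\psi^{-1}$ has degree $0$ on $\operatorname{int}D_0$, and it has no zero on $\partial D_0$. This degree is the degree of the normalized map $\partial D_0\to S^{m-1}$, and by Hopf's theorem a map of degree $0$ between spheres of dimension $m-1\geq1$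 is null-homotopic. Hence $d_1\circ\psi^{-1}|_{\partial D_0}$ extends to a continuous map $D_0\to\mathbb R^m\setminus\{0\}$. Compose the extension with $\psi$, and let $e$ be the resulting map on $B_C=\psi^{-1}(D_0)$ for each $C$, and $e=d_1$ on the rest of $N_{\varepsilon_1}$. Then $e$ is continuous and zero-free. The sets $B_C\subset\Omega_C$ are compact, so there is $\varepsilon'\in[3\varepsilon_1/4,\varepsilon_1)$ with $|d|<\varepsilon'$ on every $B_C$, and $e=d$ where $|d|\ge\varepsilon'$.

\emph{Step 4: a semialgebraic version.} Let $\delta=\min|e|>0$, the minimum taken over $N_{\varepsilon_1}$. Choose a polynomial map $q$ with $|q-(e-d)|\le\delta/2$ on $N_{\varepsilon_1}$, and put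
\[
\tilde e=d+\chi_2q,\qquad\chi_2=\min\Bigl(1,\frac{\varepsilon_1-|d|}{\varepsilon_1-\varepsilon'}\Bigr).
\]
Where $|d|\le\varepsilon'$ we have $\chi_2=1$ and $|\tilde e-e|=|q-(e-d)|\le\delta/2$. Where $|d|\ge\varepsilon'$ we have $e=d$, so $|\tilde e-e|\le|q|\le\delta/2$. Thus $\tilde e$ is continuous, semialgebraic and zero-free on $N_{\varepsilon_1}$, and $\tilde e=d$ where $|d|=\varepsilon_1$.

\emph{Step 5: the family.} The map $\Theta(s,\zeta)\mapsto\Theta(s\varepsilon_1/\varepsilon,\zeta)$ would carry $N_\varepsilon\setminus w(Z)$ onto $N_{\varepsilon_1}\setminus w(Z)$, but nothing makes it extend continuously to $w(Z)$, and the direction of $d$ may change along a curve. We therefore stay still near $w(Z)$, run out along the curve to level $\varepsilon_1$ while evaluating $\tilde e$, and run back to level $\varepsilon$ while evaluating $d$. Let $\mathcal N=\{(\varepsilon,z):0<\varepsilon\le\varepsilon_1,\ z\in N_\varepsilon\}$. For $(\varepsilon,z)\in\mathcal N$ let $s=|d(z)|$, write $z=\Theta(s,\zeta)$ if $s>0$, and put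
\[
e_\varepsilon(z)=\begin{cases}
\tilde e(z), & s\le\varepsilon/4,\\
\tilde e(\Theta(a,\zeta)),\quad a=\frac\varepsilon4+\bigl(\frac{4s}\varepsilon-1\bigr)\bigl(\varepsilon_1-\frac\varepsilon4\bigr), & \varepsilon/4\le s\le\varepsilon/2,\\[2pt]
d(\Theta(a',\zeta)),\quad a'=\varepsilon_1-\bigl(\frac{2s}\varepsilon-1\bigr)(\varepsilon_1-\varepsilon), & \varepsilon/2\le s\le\varepsilon.
\end{cases}
\]
At $s=\varepsilon/4$ we have $a=s$, so the first two pieces agree. At $s=\varepsilon/2$ we have $a=a'=\varepsilon_1$, and the last two pieces agree because $\tilde e=d$ at level $\varepsilon_1$. At $s=\varepsilon$ we have $a'=s$, so $e_\varepsilon(z)=d(z)$. Each piece is continuous, semialgebraic and zero-free on a relatively closed subset of $\mathcal N$, so $(\varepsilon,z)\mapsto e_\varepsilon(z)$ has these properties on $\mathcal N$. Define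
\[
h(\varepsilon,z)=d(z)-\varepsilon\,\frac{e_\varepsilon(z)}{|e_\varepsilon(z)|}\ \text{ on }\mathcal N,\qquad h=0\ \text{ elsewhere.}
\]
The set $\mathcal N$ is closed in $(0,\varepsilon_1]\times\mathbb R^m$. A point of $\mathcal N$ with $|d(z)|<\varepsilon$ is interior to $\mathcal N$, because $z\in\operatorname{int}U$; so $|d(z)|=\varepsilon$ on the frontier of $\mathcal N$, and there the first formula gives $0$. Hence $h$ is continuous. On $N_\varepsilon$ we have $|d-h|=\varepsilon$ and $|h|\le2\varepsilon$; on $U\setminus N_\varepsilon$ we have $|d-h|=|d|>\varepsilon$.
\end{proof}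

\begin{remark}
Step 3 is the only place in the proof of Theorem~\ref{thm:main} where the index is used, and the hypothesis is necessary for the lemma: if $2\varepsilon<|d|$ on the boundary of $U_C$, the homotopy $d-th(\varepsilon,\cdot)$ gives $\operatorname{ind}(C)=\deg(d-h(\varepsilon,\cdot),\operatorname{int}U_C)=0$. Connectedness of $C$ enters through Step 2. Zeros of opposite sign in different components cannot be canceled: $z^2-1$ has total degree $0$ on the union of two short intervals around $1$ and $-1$, and every small perturbation still changes sign on each of them.
\end{remark}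

\section{Bit games}\label{sec:bits}

Let $\tau$ be a mixed profile of $G^K$ and $\sigma=\pi(\tau)$. The \emph{value} of a bit $b\in K_i$ is the probability under $\tau_i$ that $a_b=1$; we denote it by the same letter $b$. The \emph{coordinates} of player $i$ are the numbers $\sigma_i(s)$, $s\in S_i$, and the values of the bits in $K_i$. All coordinates lie in $[0,1]$.

A polynomial in the coordinates of the players other than $i$ is \emph{admissible for $i$} if every monomial contains at most one coordinate of each player, to the first power. Such a polynomial $\Phi$ is a function of the pure strategies of the other players: at a pure strategy $(s_j,a_j)$ the coordinate $\sigma_j(s)$ is $1$ if $s=s_j$ and $0$ otherwise, and the coordinate $b$ is $a_b$. Each coordinate of $\tau_j$ is the expectation of this function of the pure strategy, and the players randomize independently. So the expectation of $\Phi$ under $\tau_{-i}$ is the polynomial $\Phi$ evaluated at the coordinates of $\tau_{-i}$. This fails for a product of two coordinates of one player, whose expectation depends on their correlation.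

\begin{lemma}\label{lem:bits}
Let $P_{i,s}$ $(s\in S_i)$ and $\Phi_b$ $(b\in K_i)$ be admissible for $i$, for each player $i$, and let $\mu>0$. Consider the game with the strategy sets of $G^K$ in which player $i$ receives
\begin{equation}\label{eq:bitgame}
G_i(s)+P_{i,s_i}+\mu\sum_{b\in K_i}a_b\Phi_b .
\end{equation}
In every equilibrium, with $P=(P_{i,s})$ and $\Phi_b$ evaluated at its coordinates,
\begin{itemize}
\item[(E1)] $\sigma$ is $(v(\sigma)+P)$-optimal;
\item[(E2)] for every bit $b$: $b=1$ if $\Phi_b>0$, and $b=0$ if $\Phi_b<0$.
\end{itemize}
\end{lemma}

\begin{proof}
Against the strategies of the others, the pure strategy $(s,a)$ of player $i$ earns $v_i(\sigma)_s+P_{i,s}+\mu\sum_ba_b\Phi_b$. This is a sum of a function of $s$ and functions of the single bits. So $(s,a)$ is a best reply if and only if $s$ maximizes $v_i(\sigma)_s+P_{i,s}$ and each $a_b$ maximizes $a_b\Phi_b$ over $\{0,1\}$. Only best replies have positive probability in an equilibrium.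
\end{proof}

Conditions (E1) and (E2) do not involve $\mu$. For given polynomials $\Phi_b$ the last term of \eqref{eq:bitgame} is made as small as we wish by the choice of $\mu$. So only $P$ has to be small, and \emph{the coefficients of the $\Phi_b$ may be arbitrarily large}. Computation is free of charge; only the number of bits is limited.

The basic device is the mechanism of Example~\ref{ex:pennies}. Let $\operatorname{clip}(t)=\min(1,\max(0,t))$.

\begin{lemma}[clip gadget]\label{lem:clip}
Let $i\ne j$, $b\in K_i$, $c\in K_j$, and let $L$ be admissible for $j$. Then $\Phi_c=b-L$ is admissible for $j$, $\Phi_b=\frac12-c$ is admissible for $i$, and with these choices $b=\operatorname{clip}(L)$ in every equilibrium of \eqref{eq:bitgame}.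
\end{lemma}

\begin{proof}
Admissibility holds because $b$ is a coordinate of $i\neq j$ and $c$ is a coordinate of $j\ne i$. If $b>L$, then $c=1$ and $b=0$ by (E2), so $L<0$ and $\operatorname{clip}(L)=0=b$. If $b<L$, then $c=0$ and $b=1$, so $L>1$ and $\operatorname{clip}(L)=1=b$. If $b=L$, then $L\in[0,1]$.
\end{proof}

We write $b:=\operatorname{clip}(L)$ for this gadget, with a new \emph{auxiliary bit} $c$ each time. Every bit is given exactly one polynomial $\Phi$, so gadgets can be combined freely, and the equation of each gadget holds in every equilibrium, whatever the other bits do. For $t,t'\in[0,1]$ and $t''=\operatorname{clip}(t-t')=\max(t-t',0)$ we have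
\begin{equation}\label{eq:maxmin}
\max(t,t')=\operatorname{clip}(t'+t''),\qquad\min(t,t')=\operatorname{clip}(t-t''),
\end{equation}
so maxima and minima cost two gadgets each.

\section{Three or more players: exact arithmetic}\label{sec:three}

Let $n\ge3$. A gadget whose auxiliary bit belongs to $j$ can read one coordinate of each of two other players and multiply them. To keep every number available in every role, we store it three times.

\subsection*{Registers}
A \emph{register} $Q$ is a triple of bits $Q^1,Q^2,Q^3$ owned by players $1,2,3$. It \emph{has value} $t$ in an equilibrium if $Q^1=Q^2=Q^3=t$. The following operations produce a register with the stated value in every equilibrium, provided that the operands have values.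
\begin{itemize}
\item \emph{Input}: the value of a coordinate $\xi$ of a player $o$. For $i=1,2,3$ choose $j\in\{1,2,3\}\setminus\{i,o\}$ and let $Q^i:=\operatorname{clip}(\xi)$ with auxiliary bit owned by $j$.
\item \emph{Affine step}: the value $\operatorname{clip}(\alpha_0+\sum_l\alpha_lQ_l)$, with real $\alpha_l$. For $i=1,2,3$ choose $j\ne i$ and $j'\neq j$ in $\{1,2,3\}$ and let $Q^i:=\operatorname{clip}(\alpha_0+\sum_l\alpha_lQ_l^{j'})$ with auxiliary bit owned by $j$.
\item \emph{Product}: the value $Q_1Q_2$. For $i=1,2,3$ choose $j\ne i$, write $\{j,j',j''\}=\{1,2,3\}$, and let $Q^i:=\operatorname{clip}(Q_1^{j'}Q_2^{j''})$ with auxiliary bit owned by $j$.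
\end{itemize}
In each case the argument of $\operatorname{clip}$ is admissible for $j$.

\begin{lemma}\label{lem:registers}
Fix a finite list of coordinates, a degree bound, and a finite set of index pairs $(k,l)$. There is a finite set of new bits, containing a register $Q$, with the following property. For all polynomials $q_{kl}$ in the listed coordinates that obey the degree bound, and all $\delta>0$ with $|\delta q_{kl}|\le\frac14$ whenever the variables lie in $[0,1]$, there are admissible polynomials $\Phi$ for the new bits such that $Q$ has value $\frac12+\delta\max_k\min_lq_{kl}$ in every equilibrium.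
\end{lemma}

\begin{proof}
Form input registers for the coordinates and then, by products, registers for all monomials up to the degree bound. One affine step for each $(k,l)$ gives a register of value $\operatorname{clip}(\frac12+\delta q_{kl})=\frac12+\delta q_{kl}$. Affine steps as in \eqref{eq:maxmin} give the minima over $l$ and then the maximum over $k$, and these commute with the increasing map $t\mapsto\frac12+\delta t$. Each operation uses only registers formed before, so all registers have values, by induction. The coefficients of the $q_{kl}$ and $\delta$ enter only as coefficients of affine steps, and the set of bits does not depend on them.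
\end{proof}

\subsection*{Comparing instead of computing}
The map $h$ is semialgebraic but not polynomial, so registers cannot evaluate it by a formula. They can decide whether a proposed value is too large or too small, and this suffices. For instance, let $Q$ be a register and $b$ a bit of player $1$; form a register $Q'$ of value $b^2$ and let $\Phi_b$ be the difference of the copies of $Q$ and $Q'$ held by player $2$. If $b^2<Q$, then $b=1$, and if $b^2>Q$, then $b=0$. Both are absurd, so $b=\sqrt Q$. We treat each coordinate of $h$ in the same way, with a margin that turns ``too large'' and ``too small'' into disjoint closed conditions. For each pair $(i,s)$ let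
\begin{align*}
\mathcal A^+_{i,s}&=\{(\varepsilon,z,\theta):0<\varepsilon\le\varepsilon_1,\ \theta\ge h_{i,s}(\varepsilon,z)+\tfrac\varepsilon{2m}\},\\
\mathcal A^-_{i,s}&=\{(\varepsilon,z,\theta):0<\varepsilon\le\varepsilon_1,\ \theta\le h_{i,s}(\varepsilon,z)-\tfrac\varepsilon{2m}\}.
\end{align*}
These sets are semialgebraic, disjoint, and closed in $(0,\varepsilon_1]\times\mathbb R^m\times\mathbb R$. The finiteness theorem \cite[\S2.7]{BCR} states that every closed semialgebraic set is a finite union of sets given by finitely many weak polynomial inequalities. So the closure of $\mathcal A^\pm_{i,s}$ in $\mathbb R^{m+2}$ has the form $\bigcup_k\bigcap_l\{q^\pm_{kl}\ge0\}=\{F^\pm_{i,s}\ge0\}$, where $F^\pm_{i,s}=\max_k\min_lq^\pm_{kl}$ and the $q^\pm_{kl}$ are finitely many polynomials in $(\varepsilon,z,\theta)$ that depend on $(i,s)$. At points with $0<\varepsilon\le\varepsilon_1$ the closure adds nothing. On $\mathcal A^+_{i,s}$ we therefore have $F^+_{i,s}\ge0>F^-_{i,s}$, and on $\mathcal A^-_{i,s}$ the reverse: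
\begin{equation}\label{eq:compare}
F^-_{i,s}-F^+_{i,s}<0\ \text{ on }\mathcal A^+_{i,s},\qquad F^-_{i,s}-F^+_{i,s}>0\ \text{ on }\mathcal A^-_{i,s}.
\end{equation}
One finite list of polynomials serves all $\varepsilon$. This is what the joint semialgebraicity of $h$ was for.

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n\ge3$]
For each $i$ choose $o(i)\in\{1,2,3\}\setminus\{i\}$, and for each $s\in S_i$ take a \emph{bonus bit} $b_{i,s}$ owned by $o(i)$. Given $\varepsilon\in(0,\varepsilon_1]$, put
\[
P_{i,s}=H_{i,s}=3\varepsilon(2b_{i,s}-1)\in[-3\varepsilon,3\varepsilon],\qquad y=\sigma+v(\sigma)+H .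
\]
The polynomial $P_{i,s}$ is admissible for $i$. The vector $y$ is polynomial of degree at most $n-1$ in the coordinates $\sigma_j(t)$ and $b_{j,t}$. So the expressions $q^\pm_{kl}(\varepsilon,y,H_{i,s})$ are polynomials in these coordinates whose degrees are bounded independently of $\varepsilon$. Choose $\delta>0$, depending on $\varepsilon$, that satisfies the bound of Lemma~\ref{lem:registers} for all of them. The lemma gives registers $Q_{\pm,i,s}$ of values $\frac12+\delta F^\pm_{i,s}(\varepsilon,y,H_{i,s})$. Set $\Phi_{b_{i,s}}=Q^j_{-,i,s}-Q^j_{+,i,s}$ with some $j\in\{1,2,3\}\setminus\{o(i)\}$. The set $K$ of all these bits does not depend on $\varepsilon$. At pure profiles $|P_{i,s}|=3\varepsilon$, so for small $\mu$ each payoff of \eqref{eq:bitgame} differs from that of $G^K$ by at most $4\varepsilon$.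

Since $w(Z)$ is compact and lies in $\operatorname{int}U$, there are an open set $V\supset Z$ in $\Sigma$ and $\varepsilon_2\in(0,\varepsilon_1]$ such that $w(\sigma)+\xi\in U$ whenever $\sigma\in V$ and $|\xi|\le3\sqrt m\,\varepsilon_2$. Let $\varepsilon\le\varepsilon_2$, and suppose that the perturbed game has an equilibrium with $\sigma\in V$. In it $\Phi_{b_{i,s}}=\delta(F^-_{i,s}-F^+_{i,s})(\varepsilon,y,H_{i,s})$. If $(\varepsilon,y,H_{i,s})\in\mathcal A^+_{i,s}$, then \eqref{eq:compare} and (E2) give $b_{i,s}=0$, so $H_{i,s}=-3\varepsilon<-2\varepsilon\le h_{i,s}(\varepsilon,y)$, contrary to the definition of $\mathcal A^+_{i,s}$. If $(\varepsilon,y,H_{i,s})\in\mathcal A^-_{i,s}$, then $b_{i,s}=1$, so $H_{i,s}=3\varepsilon>h_{i,s}(\varepsilon,y)$, contrary to the definition of $\mathcal A^-_{i,s}$. Hence $|H_{i,s}-h_{i,s}(\varepsilon,y)|<\varepsilon/2m$ for all $(i,s)$, and $|H-h(\varepsilon,y)|<\varepsilon$. By (E1) and Lemma~\ref{lem:disp}(a), $d(y)=H$. Since $|H|\le3\sqrt m\,\varepsilon$, the point $y=w(\sigma)+H$ lies in $U$. So $|d(y)-h(\varepsilon,y)|<\varepsilon$ at a point of $U$, which contradicts Lemma~\ref{lem:top}. The perturbed games have no equilibrium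 in $\pi^{-1}(V)$, and they tend to $G^K$ as $\varepsilon\to0$.
\end{proof}

\section{Two players: magnifying the faces}\label{sec:two}

Let $n=2$, and write $v(\sigma)=(A\sigma_2,B\sigma_1)$ with matrices $A$ and $B$. In a gadget $b:=\operatorname{clip}(L)$ with $b\in K_i$, the auxiliary bit now belongs to the other player, so $L$ must be an affine function of the coordinates of the same player $i$. There are no products and no exact copies from one player to the other. We shall see that each player can compute piecewise linear functions of own coordinates exactly and copy values of the other player approximately. With a fixed number of bits the copies have a fixed accuracy, while Lemma~\ref{lem:top} tolerates only an error below $\varepsilon$, which tends to $0$. The way out is to use Lemma~\ref{lem:top} for one fixed $\varepsilon_0$ and to pay the bonus $\kappa H$, with $H$ of order $\varepsilon_0$ and $\kappa\to0$. Bimatrix games are piecewise linear, and this allows us to convert an equilibrium $\sigma$ for the bonus $\kappa H$ into an equilibrium $x$ for the bonus $H$.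

Example~\ref{ex:twobytwo} shows how. Near $(B,R)$, the strategy $B$ is a best reply under the bonus $\kappa H$ if and only if $\sigma_2(L)\le\kappa(H_{1,B}-H_{1,T})$, and $T$ is a best reply if and only if the reverse inequality holds. For the strategy $x_2$ with $x_2(L)=\sigma_2(L)/\kappa$ these are the same conditions for the bonus $H$. So $x$ arises from $\sigma$ when small probabilities are magnified by $1/\kappa$. In general the small quantities are barycentric coordinates in a triangulation adapted to the game.

\subsection*{Triangulations}
The \emph{regret} of $s\in S_1$ at $\sigma_2$ is $\rho_s(\sigma_2)=\max_{s'}(A\sigma_2)_{s'}-(A\sigma_2)_s\ge0$, and the regret of $s\in S_2$ at $\sigma_1$ is $\rho_s(\sigma_1)=\max_{s'}(B\sigma_1)_{s'}-(B\sigma_1)_s\ge0$. The hyperplanes on which two strategies of player $1$ earn the same payoff cut $\Sigma_2$ into a polyhedral complex, on each cell of which the regrets of player $1$ are affine. Let $T_2$ be a triangulation of $\Sigma_2$ that refines this complex, and let $T_1$ be a triangulation of $\Sigma_1$ obtained in the same way from $B$. Let $T_i^0$ be the set of vertices of $T_i$ and $D=\max_i|T_i^0|$. For $p\in T_i^0$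 let $\lambda_p:\Sigma_i\to[0,1]$ be the barycentric coordinate: it is continuous and affine on each simplex, $\sigma_i=\sum_p\lambda_p(\sigma_i)\,p$, and the vertices $p$ with $\lambda_p(\sigma_i)>0$ span the simplex whose relative interior, an \emph{open simplex}, contains $\sigma_i$. For a regret $\rho_s$ of the other player,
\begin{equation}\label{eq:regret}
\rho_s(\sigma_i)=\sum_{p\in T_i^0}\lambda_p(\sigma_i)\,\rho_s(p).
\end{equation}
Let $\rho_{\min}>0$ be a lower bound for all positive regrets at vertices.

A nonnegative affine function on a simplex that vanishes at a relative interior point vanishes identically. So the support of $\sigma_i$ and the set of strategies with zero regret at $\sigma_i$ are constant on each open simplex of $T_i$. A profile is an equilibrium if and only if every strategy in a support has zero regret. Hence $E$ is a union of products of open simplices and, being closed, a union of products $\Delta_1\times\Delta_2$ of closed simplices. Each product is connected and lies in one component, so $Z$ is the union of the products that it contains.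

\begin{remark}
The product structure holds in every two-player game, in particular in \eqref{eq:bitgame}, and it limits copying for any construction: if a coordinate of player $1$ equals a coordinate of player $2$ in all equilibria, then both are constant on each product, so they take finitely many values.
\end{remark}

\subsection*{Constants}
Choose, in this order,
\begin{itemize}
\item $\beta>0$ such that $w(x)+\xi\in U$ whenever $x\in\Sigma$, $\operatorname{dist}(x,Z)\le\beta$ and $|\xi|\le\beta$, which is possible because $w(Z)$ is compact and lies in $\operatorname{int}U$;
\item $\eta>0$ with $4D\eta\le\min(1,\beta)$;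
\item $\varepsilon_0\in(0,\varepsilon_1]$ with $6\varepsilon_0<\eta\rho_{\min}$ and $3\sqrt m\,\varepsilon_0\le\beta$.
\end{itemize}
Let $h_0=h(\varepsilon_0,\cdot)$; it has compact support and is uniformly continuous. Let $V$ be the set of $\sigma\in\Sigma$ for which there are simplices $\Delta_i$ of $T_i$ with $\Delta_1\times\Delta_2\subset Z$ and $\sum_{p\in T_i^0\setminus\Delta_i}\lambda_p(\sigma_i)<\eta$ for $i=1,2$. It is a finite union of open sets, and it contains $Z$ because the sums vanish on $\Delta_1\times\Delta_2$.

\subsection*{The magnification}
Barycentric coordinates sum to $1$, so they cannot all be multiplied by $1/\kappa$. We multiply them up to the ceiling $\eta$ and distribute the remaining weight among the coordinates that reach the ceiling. Let $\kappa\in(0,1]$ and $\sigma\in\Sigma$. For $p\in T_i^0$ write $\lambda_p=\lambda_p(\sigma_i)$ and put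
\[
t_p=\min\Bigl(\frac{\lambda_p}{\kappa\eta},1\Bigr),\qquad M_i=\eta\sum_{p\in T_i^0}t_p\le D\eta\le\frac14,\qquad \lambda_p'=\eta t_p+(\lambda_p-\kappa\eta)^+\,\frac{1-M_i}{1-\kappa M_i}.
\]
Since $(\lambda_p-\kappa\eta)^+=\lambda_p-\kappa\eta t_p$, the sum of these positive parts over $T_i^0$ is $1-\kappa M_i$, and so $\sum_p\lambda'_p=M_i+(1-M_i)=1$. Also $\lambda_p'\ge0$, with $\lambda'_p>0$ exactly when $\lambda_p>0$. Hence $x_i=\sum_p\lambda'_p\,p$ lies in the same open simplex as $\sigma_i$, and $\lambda_p(x_i)=\lambda'_p$. We call $x=(x_1,x_2)$ the \emph{magnification} of $\sigma$. If $T_i$ consists of a single edge, the map $\lambda_p\mapsto\lambda'_p$ is the piecewise linear bijection of $[0,1]$ whose graph has the corners $(\kappa\eta,\eta)$ and $(1-\kappa\eta,1-\eta)$: it has slope $1/\kappa$ near both ends. In general,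
\begin{align}
&\lambda'_p=\lambda_p/\kappa\le\eta\ \text{ if }\lambda_p\le\kappa\eta,\qquad\lambda'_p>\eta\ \text{ if }\lambda_p>\kappa\eta,\label{eq:zoom1}\\
&\lambda'_p\le\eta+\lambda_p,\label{eq:zoom2}\\
&\bigl|\lambda'_p-[\eta t_p+\lambda_p(1-M_i)]\bigr|\le2\kappa.\label{eq:zoom3}
\end{align}
Here \eqref{eq:zoom1} is read off from the definition, and \eqref{eq:zoom2} holds because $1-M_i\le1-\kappa M_i$. For \eqref{eq:zoom3} let $\alpha=(\lambda_p-\kappa\eta)^+\in[0,1]$. Then $|\alpha-\lambda_p|\le\kappa$ and $0\le\frac1{1-\kappa M_i}-1=\frac{\kappa M_i}{1-\kappa M_i}\le\kappa$, so $|\frac{\alpha}{1-\kappa M_i}-\lambda_p|\le2\kappa$; multiply by $1-M_i\in[0,1]$. The point of \eqref{eq:zoom3} is that the bracket is an expression in $t_p$ and $\lambda_p$ in which $\kappa$ does not occur.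

\begin{lemma}\label{lem:near}
If $\sigma\in V$, then $\operatorname{dist}(x,Z)\le\beta$.
\end{lemma}

\begin{proof}
Take $\Delta_1\times\Delta_2$ from the definition of $V$. By \eqref{eq:zoom2}, $\nu_i=\sum_{p\notin\Delta_i}\lambda'_p\le D\eta+\eta\le2D\eta<1$. Normalizing the weights $\lambda'_p$ on the vertices of $\Delta_i$ and on the other vertices, we write $x_i=(1-\nu_i)x_i'+\nu_ix_i''$ with $x'_i\in\Delta_i$ and $x''_i\in\Sigma_i$. The diameter of $\Sigma_i$ is at most $\sqrt2$, so $|x_i-x_i'|\le2\sqrt2\,D\eta$. Thus $(x_1',x_2')\in Z$ has distance at most $4D\eta\le\beta$ from $x$.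
\end{proof}

\begin{lemma}\label{lem:zoom}
Let $H\in[-3\varepsilon_0,3\varepsilon_0]^m$. If $\sigma$ is $(v(\sigma)+\kappa H)$-optimal, then $x$ is $(v(x)+H)$-optimal.
\end{lemma}

\begin{proof}
The roles of the players are symmetric, so we consider player $1$ and write $H_s=H_{1,s}$; the vertices $p$ below belong to $T_2^0$. Let $s\in\operatorname{supp}x_1=\operatorname{supp}\sigma_1$. Payoff differences are differences of regrets with the opposite sign, so the hypothesis gives
\begin{equation}\label{eq:opt}
\rho_s(\sigma_2)-\rho_{s'}(\sigma_2)\le\kappa(H_s-H_{s'})\qquad\text{for all }s'\in S_1,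
\end{equation}
and we must show that $\rho_s(x_2)-\rho_{s'}(x_2)\le H_s-H_{s'}$ for all $s'$. Choose $s^*$ with $\rho_{s^*}(\sigma_2)=0$. By \eqref{eq:opt}, $\rho_s(\sigma_2)\le\kappa(H_s-H_{s^*})\le6\kappa\varepsilon_0<\kappa\eta\rho_{\min}$. By \eqref{eq:regret}, every $p$ with $\rho_s(p)>0$ satisfies $\lambda_p\rho_{\min}\le\rho_s(\sigma_2)$, hence $\lambda_p<\kappa\eta$. So all coordinates that contribute to $\rho_s$ are magnified exactly, and \eqref{eq:zoom1} and \eqref{eq:regret} give
\begin{equation}\label{eq:scaled}
\rho_s(x_2)=\rho_s(\sigma_2)/\kappa\le H_s-H_{s^*}.
\end{equation}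
Let $s'\in S_1$. Suppose first that $\lambda'_p\le\eta$ for all $p$ with $\rho_{s'}(p)>0$. By \eqref{eq:zoom1}, $\lambda_p'=\lambda_p/\kappa$ for these $p$, so $\rho_{s'}(x_2)=\rho_{s'}(\sigma_2)/\kappa$, and the claim is \eqref{eq:opt} divided by $\kappa$. Otherwise some $p$ has $\rho_{s'}(p)>0$ and $\lambda'_p>\eta$. Then $\rho_{s'}(x_2)\geq\eta\rho_{\min}>6\varepsilon_0\ge H_{s'}-H_{s^*}$, and subtracting this from \eqref{eq:scaled} gives the claim.
\end{proof}

The second case explains the condition $6\varepsilon_0<\eta\rho_{\min}$: where the ceiling $\eta$ distorts a regret, the regret is already too large for any bonus to compensate.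

\subsection*{Piecewise linear computation}
A continuous function on a polytope $Q$ is \emph{piecewise linear} if $Q$ is a finite union of polytopes on each of which it is affine.

\begin{lemma}[\cite{Ov}]\label{lem:ov}
Every continuous piecewise linear function $\varphi$ on a polytope $Q$ has the form $\max_k\min_l\phi_{kl}$ with finitely many affine functions $\phi_{kl}$.
\end{lemma}

\begin{proof}
Work in the affine hull of $Q$. The full-dimensional pieces have a closed and dense union, so they cover $Q$; let $\phi_1,\dots,\phi_N$ be the affine functions that agree with $\varphi$ on them. Cutting the pieces along the hyperplanes $\{\phi_k=\phi_l\}$, we cover $Q$ by full-dimensional polytopes, called cells, such that on each cell $R$ the function $\varphi$ equals some $\phi_R$ from the list and any two functions of the list are comparable. Let $g_R$ be the minimum of all $\phi_k$ with $\phi_k\ge\phi_R$ on $R$. Then $g_R=\varphi$ on $R$. If $g_R\le\varphi$ on $Q$ for every $R$, then $\varphi=\max_Rg_R$, as claimed.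

Fix $z_0\in\operatorname{int}R$ and $z_1\in Q$ with $z_1\ne z_0$. If $\phi_k(z_0)\ge\varphi(z_0)$, then $\phi_k\ge\phi_R$ on $R$: the alternative $\phi_k\le\phi_R$ on $R$ forces equality at the interior point $z_0$, hence everywhere. So it suffices to find $k$ with $\phi_k(z_0)\ge\varphi(z_0)$ and $\phi_k(z_1)\le\varphi(z_1)$. Parametrize the segment from $z_0$ to $z_1$ by $t\in[0,1]$, and subtract from $\varphi$ and from each $\phi_k$ the affine function of $t$ that agrees with $\varphi$ at both ends. Then $\varphi$ becomes a piecewise linear function $\psi$ with $\psi(0)=\psi(1)=0$. The cells cut the segment into finitely many intervals, so each affine piece of $\psi$ comes from some $\phi_k$. We need a piece $\phi$, extended affinely to $[0,1]$, with $\phi(0)\ge0\ge\phi(1)$. The first piece vanishes at $0$ and the last piece vanishes at $1$, so either will do if its slope is at most $0$. Otherwise $\psi>0$ just after $0$ and $\psi<0$ just before $1$. Let $t_0\in(0,1)$ be the first positive zero of $\psi$. The piece that agrees with $\psi$ just before $t_0$ is positive there and vanishes at $t_0$, so its slope is negative and $\phi(0)>0>\phi(1)$.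
\end{proof}

\begin{lemma}\label{lem:pl}
Let $\varphi:Q\to[0,1]$ be continuous and piecewise linear on a polytope $Q$, let $\xi$ be a vector of affine functions of the coordinates of player $i$ with values in $Q$, and let $b\in K_i$. There are finitely many new bits, their number depending only on $\varphi$, and admissible polynomials $\Phi$ for them and for $b$, such that $b=\varphi(\xi)$ in every equilibrium.
\end{lemma}

\begin{proof}
Write $\varphi=\max_k\min_l\phi_{kl}$ and choose $\delta>0$ with $|\delta\phi_{kl}|\le\frac14$ on $Q$. Gadgets with output bits of player $i$ and auxiliary bits of the other player produce the values $\frac12+\delta\phi_{kl}(\xi)$ and then, by \eqref{eq:maxmin}, a bit $b'$ of value $\frac12+\delta\varphi(\xi)$. Finally let $b:=\operatorname{clip}((b'-\frac12)/\delta)$.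
\end{proof}

\begin{lemma}[approximate copy]\label{lem:copy}
Let $b\in K_i$, let $N\ge1$, and let $c_1,\dots,c_N$ be bits of the other player, with $\Phi_{c_l}=b-(l-\frac12)/N$. Then $\bar b=\frac1N\sum_lc_l$ is an affine function of the coordinates of the other player with values in $[0,1]$, and $|\bar b-b|\le\frac1{2N}$ in every equilibrium.
\end{lemma}

\begin{proof}
By (E2), $c_l=1$ if $l<Nb+\frac12$, and $c_l=0$ if $l>Nb+\frac12$. The number of $l\in\{1,\dots,N\}$ with $l\le Nb+\frac12$ is at most $Nb+\frac12$. The number with $l<Nb+\frac12$ is $\min(N,\lceil Nb+\frac12\rceil-1)\ge Nb-\frac12$. The sum $\sum_lc_l$ lies between these two numbers.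
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n=2$]
Let $\kappa\in(0,1]$. The \emph{principal bits} are the following.
\begin{itemize}
\item For $p\in T_i^0$, a bit $l_p\in K_i$ with $l_p=\lambda_p(\sigma_i)$ in every equilibrium, by Lemma~\ref{lem:pl} with $Q=\Sigma_i$.
\item For $p\in T_i^0$, a bit $t_p\in K_i$ with $t_p:=\operatorname{clip}(l_p/(\kappa\eta))$. In every equilibrium its value is the number $t_p$ in the definition of the magnification.
\item For $s\in S_i$, a bonus bit $b_{i,s}$ owned by player $3-i$. Put $H_{i,s}=3\varepsilon_0(2b_{i,s}-1)$ and $P_{i,s}=\kappa H_{i,s}$, which is admissible for $i$.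
\end{itemize}
Let $\Lambda$ be the set of principal bits and $I\in[0,1]^\Lambda$ the vector of their values. Guided by \eqref{eq:zoom3}, define on the cube $[0,1]^\Lambda$ the continuous function $\hat h(I)=h_0(\hat y)$, where
\[
\hat x_i=\sum_{p\in T_i^0}\Bigl[\eta t_p+l_p\Bigl(1-\eta\sum_{p'\in T_i^0}t_{p'}\Bigr)\Bigr]p,\qquad\hat y=\hat x+(A\hat x_2,B\hat x_1)+H .
\]
The function $\hat h$ does not depend on $\kappa$. Interpolating it on a fine triangulation of the cube, we obtain a continuous piecewise linear map $g:[0,1]^\Lambda\to\mathbb R^m$ with $|g_{i,s}-\hat h_{i,s}|\le\varepsilon_0/8m$; then $|g_{i,s}|\le2\varepsilon_0+\varepsilon_0/8m<3\varepsilon_0$. Choose $N$ such that each $g_{i,s}$ changes by at most $\varepsilon_0/8m$ when each argument changes by at most $1/2N$. Give each player $o$ an approximate copy, with $N$ bits, of every principal bit of the other player, and let $I^{(o)}\in[0,1]^\Lambda$ be the vector $I$ with the bits of the other player replaced by these copies. It is affine in the coordinates of $o$. By Lemma~\ref{lem:pl}, applied to the function $\frac12(1+g_{i,s}/3\varepsilon_0)$ on the cube, further bits enforce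
\begin{equation}\label{eq:bonus}
b_{i,s}=\tfrac12\bigl(1+g_{i,s}(I^{(o)})/3\varepsilon_0\bigr),\quad\text{that is,}\quad H_{i,s}=g_{i,s}(I^{(o)}),\qquad o=3-i,
\end{equation}
in every equilibrium. The vector $I^{(o)}$ contains the bonus bits or their copies, so \eqref{eq:bonus} is a system of equations and not a definition. This is harmless: each gadget yields a valid equation in every equilibrium, and we use only these equations. The parameter $\kappa$ enters only through the coefficient $1/(\kappa\eta)$ and through $P$, so the set $K$ of all bits does not depend on $\kappa$. For small $\mu$, depending on $\kappa$, each payoff of \eqref{eq:bitgame} differs from that of $G^K$ by at most $4\kappa\varepsilon_0$.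

Suppose that this game has an equilibrium with $\sigma\in V$. Let $x$ be the magnification of $\sigma$ and $y=w(x)+H=x+(Ax_2,Bx_1)+H$. The vertices have norm at most $1$, so \eqref{eq:zoom3} gives $|\hat x_i-x_i|\le2D\kappa$, and $|\hat y-y|$ is at most $\kappa$ times a constant that depends only on $A$, $B$ and $D$. By uniform continuity there is $\kappa_0>0$, independent of the equilibrium, such that $|h_0(\hat y)-h_0(y)|\le\varepsilon_0/8m$ if $\kappa\le\kappa_0$. For such $\kappa$, by \eqref{eq:bonus}, Lemma~\ref{lem:copy} and the choices of $N$ and $g$,
\[
|H_{i,s}-h_{0,i,s}(y)|\le|g_{i,s}(I^{(o)})-g_{i,s}(I)|+|g_{i,s}(I)-\hat h_{i,s}(I)|+|h_0(\hat y)-h_0(y)|\le\frac{3\varepsilon_0}{8m},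
\]
so $|H-h_0(y)|\le\sqrt m\cdot3\varepsilon_0/8m<\varepsilon_0$. By (E1), $\sigma$ is $(v(\sigma)+\kappa H)$-optimal. By Lemma~\ref{lem:zoom}, $x$ is $(v(x)+H)$-optimal, and $d(y)=H$ by Lemma~\ref{lem:disp}(a). By Lemma~\ref{lem:near}, the bound $|H|\le3\sqrt m\,\varepsilon_0\le\beta$ and the choice of $\beta$, the point $y$ lies in $U$. Thus $|d(y)-h(\varepsilon_0,y)|<\varepsilon_0$ at a point of $U$, which contradicts Lemma~\ref{lem:top}. For $\kappa\le\kappa_0$ the perturbed games have no equilibrium in $\pi^{-1}(V)$, and they tend to $G^K$ as $\kappa\to0$.
\end{proof}

\begin{thebibliography}{9}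

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{Dold} Dold, \emph{Lectures on Algebraic Topology}.

\bibitem{GW} Govindan and Wilson, 1997.

\bibitem{HH} Hauk and Hurkens, 1999.

\bibitem{Ov} Ovchinnikov, 2002.

\bibitem{problem} \texttt{http://www.gtcenter.org/Archive/Conf03/vonSchemde.pdf}

\end{thebibliography}
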